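# Borel–Smith functions and spheres over the $p$-orbit category

## 1. Does monotonicity suffice? Tests on small groups

Fix a finite group $G$, a prime $p$ and a field $k$ of characteristic $p$. (The problem as posed has $k=\mathbb F_p$; only the characteristic will matter.) To every $p$-subgroup $P\le G$ we attach an integer $n(P)$, thought of as the dimension of the $P$-fixed points of a sphere on which $G$ acts. Larger subgroups fix less, and conjugate subgroups have fixed sets of the same dimension. The first guess is that these are the only constraints: *every conjugation-invariant, monotone $n$ comes from an algebraic sphere*. Let us make this precise and test it.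

### 1.1. The objects

**Definition (orbit category).** $\mathbf O_p(G)$ has as objects the $G$-sets $G/P$, $P$ a $p$-subgroup, and as morphisms the $G$-maps. Put $Q^g=g^{-1}Qg$. If $Q^g\le P$, we write $g:G/Q\to G/P$ for the map $xQ\mapsto xgP$; every $G$-map has this form. First $g:G/Q\to G/P$, then $h:G/P\to G/P'$ gives $gh$.

**Definition (modules).** A module over a category is a contravariant functor to $\mathrm{Vect}_k$. For a module $X$ over $\mathbf O_p(G)$ we have $X(gh)=X(g)X(h)$. In particular $W_H:=N_G(H)/H$ acts on $X(G/H)$ from the left by $w\mapsto X(w)$. The map $X(G/P)\to X(G/Q)$ given by $1:G/Q\to G/P$, for $Q\le P$, is called a *structure map*.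

For a finite $G$-set $T$ with $p$-group stabilizers put
$$\mathbb F_T(G/Q)=k[T^Q]=k[\mathrm{Map}_G(G/Q,T)],$$
where $t\in T^Q$ corresponds to $xQ\mapsto xt$. Then $\mathbb F_T(g)$ is $t\mapsto gt$. We have $\mathbb F_{T\sqcup T'}=\mathbb F_T\oplus\mathbb F_{T'}$, and by Yoneda $\mathrm{Hom}(\mathbb F_{G/P},M)=M(G/P)$. So the finitely generated (f.g.) projective modules are the direct summands of the modules $\mathbb F_T$.

*Example.* Let $G=C$ have order $p$. A module is a vector space $M(C/C)$, a $kC$-module $M(C/1)$ and a linear map $M(C/C)\to M(C/1)^C$. Here $\mathbb F_{C/C}$ is $k\xrightarrow{=}k$, and $\mathbb F_{C/1}$ is $0\to kC$.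

**Definition (spheres).** A *perfect complex* is a bounded chain complex of f.g. projective modules. A *$k\mathbf O_p(G)^{\mathrm{op}}$-sphere* is a perfect complex $X$ of $k\mathbf O_p(G)^{\mathrm{op}}$-modules such that the total homology $H(X(G/e))$ is one-dimensional.

**Definition (oriented dimension functions).** An oriented dimension function is a pair $(n,\chi)$: a functor $n:\mathbf O_p(G)^{\mathrm{op}}\to(\mathbb Z,\le)$ and a homomorphism $\chi:G\to k^\times$. We write $n(P)=n(G/P)$. Functoriality means that $n$ is conjugation invariant and *monotone*: $Q\le P$ implies $n(P)\le n(Q)$. The pair associated with a sphere $X$ is: $n(P)$ is the unique degree in which $X(G/P)$ has homology, and $\chi$ is the action of $G$ on the line $H(X(G/e))$. (Uniqueness of the degree is Smith theory; it is reproved in Proposition 3.) A pair is *realizable* if it is associated with a sphere.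

### 1.2. The stable category

Complexes are homological and $k[m]$ lives in degree $m$. Thus $\mathrm{Hom}_{D(kR)}(k[a],k[b])=H^{b-a}(R;k)$, which is $0$ for $b<a$. A $p$-group acts trivially on any one-dimensional $k$-space, because $k^\times$ has no elements of order $p$. A complex with homology only in degree $m$ is canonically isomorphic in $D$ to $H_m[m]$.

For a finite group $R$, the complexes of $kR$-modules isomorphic in $D^b(kR)$ to perfect ones form a thick subcategory $\mathrm{perf}$, and $\mathrm{St}(kR):=D^b(kR)/\mathrm{perf}\simeq\mathrm{stmod}(kR)$ (Rickard/Buchweitz). A map in $D^b(kR)$ is a *stable iso* if it becomes invertible in $\mathrm{St}(kR)$, equivalently if its cone is perfect. We use the following for a nontrivial $p$-group $R$.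

* $\mathrm{Hom}_{\mathrm{St}(kR)}(k[a],k[b])=\hat H^{b-a}(R;k)$. The map $k=\mathrm{Hom}_D(k,k)\to\hat H^0(R;k)=k/|R|k=k$ is bijective. So $k\ne0$ in $\mathrm{St}(kR)$.
* $k[-1]\cong\Omega k$ in $\mathrm{St}(kR)$, where $\Omega k$ is the augmentation ideal, of dimension $|R|-1$.
* Stably isomorphic modules become isomorphic after adding projectives, and projective $kR$-modules are free. So their dimensions agree modulo $|R|$.
* If $R$ is cyclic with generator $c$, the exact sequence $0\to k\to kR\xrightarrow{c-1}kR\to k\to0$ shows $\Omega^2k\cong k$.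

### 1.3. Linear spheres over a $p$-group

Let $R$ be a $p$-group and $V$ a real representation. By Illman, the unit sphere $S(V)$ is a finite $R$-CW complex. The stabilizer of a cell fixes it pointwise, so the cellular chains of the fixed sets $S(V)^Q=S(V^Q)$ form the complex with $j$-th term $\mathbb F_{T_j}$, where $T_j$ is the $R$-set of $j$-cells. Put
$$B(V)=\mathrm{cone}\big(C_*(S(V)^{(-)};k)\to\mathbb F_{R/R}\big)$$
over $\mathbf O_p(R)$, the map being the augmentation. This is perfect, and $B(V)(R/Q)$ has homology $k$, in degree $\dim V^Q$ only. (If $V^Q=0$ the sphere is empty and we get $k$ in degree $0$.) So $B(V)$ is a sphere with $n(Q)=\dim V^Q$.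

*Example.* For the sign representation of $C_2$, $S(V)$ is one free orbit and $B(V)$ is $\mathbb F_{C_2/1}\to\mathbb F_{C_2/C_2}$ in degrees $1,0$. At $C_2/C_2$ we see $k$ in degree $0$. At $C_2/1$ we see $kC_2\to k$, with one-dimensional homology in degree $1$.

### 1.4. The tests

**Test 1: $p\nmid|G|$.** The only object is $G/e$, modules are $kG$-modules, and all are projective. The representation $\chi$ placed in degree $n(e)$ realizes $(n,\chi)$. The guess holds.

**Test 2: $G=C$ of order $p$.** For $\mathbb F_T$ the structure map is $k[T^C]\subseteq k[T]$, and $T\setminus T^C$ is $C$-free. Hence for every perfect $X$ the map $X(C/C)\to X(C/1)$ is injective and its cokernel is a bounded complex of f.g. projective $kC$-modules. If $X$ is a sphere with homology in degrees $a=n(C)$, $b=n(1)$, then $k[a]\cong k[b]$ in $\mathrm{St}(kC)$. For $p$ odd, $\Omega^2k\cong k$, while $\dim\Omega k=p-1\not\equiv1$ mod $p$. So *$b-a$ must be even*: already for $p=3$, $n(C)=0$, $n(1)=1$, the guess is false. Conversely, every $b-a\ge0$ (even if $p$ is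 odd) occurs for a shift of some $B(V)$, with $V$ a sum of nontrivial irreducible real representations (of dimension $1$ for $p=2$, and $2$ for $p$ odd). Since $\mathrm{Hom}(C,k^\times)=1$, this settles $C$.

**Test 3: $E=C_2\times C_2$, $p=2$, $n(E)=n(K_0)=n(K_1)=n(K_2)=0$, $n(1)=1$.** No parity is violated. Suppose $X$ is a sphere with this function. For $X=\mathbb F_T$ let $N=T^{K_0}\cup T^{K_1}\cup T^{K_2}$, the points with nontrivial stabilizer. Then $k[T]/k[N]$ is free and $k[N]/k[T^E]=\bigoplus_ik[T^{K_i}]/k[T^E]$. All this is natural in $T$. So $X(E/1)$ has a subcomplex $Y$ whose quotient is a bounded complex of f.g. projectives, and $Y/X(E/E)\cong\bigoplus_iX(E/K_i)/X(E/E)$. As in Test 2, $X(E/E)\to X(E/K_i)$ is a map $k[0]\to k[0]$ with perfect cone over $k[E/K_i]$. So it is nonzero, hence a quasi-isomorphism. Thus $X(E/E)\to Y$ is a quasi-isomorphism, and $k\cong Y\cong X(E/1)\cong k[1]$ in $\mathrm{St}(kE)$. But $\dim\hat H^0(E;k)=1$ and $\dim\hat H^1(E;k)=2$, a contradiction. *The value at $1$ is tied to the values at $E$ and the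 $K_i$.*

### 1.5. The corrected guess, and the theorems

**Definition (Borel–Smith conditions, BS).** For all $p$-subgroups $H\trianglelefteq K\le G$:

* (i) if $K/H\cong\mathbb Z/p$, $p$ odd, then $n(H)-n(K)$ is even;
* (ii) if $K/H\cong\mathbb Z/p\times\mathbb Z/p$, then $n(H)-n(K)=\sum_{i=0}^p(n(K_i)-n(K))$, where $K_0/H,\dots,K_p/H$ are the subgroups of order $p$ of $K/H$;
* (iii) if $p=2$ and $K/H\cong\mathbb Z/4$, then $n(H)-n(L)$ is even, $L/H$ the subgroup of order $2$;
* (iv) if $p=2$ and $K/H$ is quaternion of order $8$, then $n(H)-n(L)$ is divisible by $4$, $L/H$ the central subgroup of order $2$.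

**Theorem A.** For every finite group $G$, every prime $p$ and every field $k$ of characteristic $p$: an oriented dimension function $(n,\chi)$ is realizable by a $k\mathbf O_p(G)^{\mathrm{op}}$-sphere if and only if $n$ satisfies BS.

**Theorem B.** Two $k\mathbf O_p(G)^{\mathrm{op}}$-spheres with the same oriented dimension function are homotopy equivalent. Hence homotopy classes of spheres, with pointwise $\otimes_k$, form a monoid isomorphic to $\{\text{monotone BS functions}\}\times\mathrm{Hom}(G,k^\times)$.

The one deep input about the conditions is T. tom Dieck, *Transformation Groups* (1987), Theorem III.5.4. For a finite nilpotent group, in particular a finite $p$-group $R$, every conjugation-invariant integer function $f$ on the subgroups of $R$ that satisfies BS has the form $f(Q)=\dim_{\mathbb R}V_1^Q-\dim_{\mathbb R}V_2^Q$ with real representations $V_1,V_2$. (If (iv) is stated for all generalized quaternion $K/H$, that version follows from the case of order $8$: a generalized quaternion group contains a quaternion group of order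 $8$ with the same central involution.)

We also need that $Q\mapsto\dim V^Q$ satisfies (ii). Let $K/H\cong(\mathbb Z/p)^2$ and decompose $\mathbb C\otimes V^H$ into characters of $K/H$. A nontrivial character has kernel of order $p$, so it is trivial on exactly one $K_i/H$ and contributes $1$ to both sides of (ii). The trivial character contributes $0$ to both sides.

## 2. Families of subgroups and restriction functors

We will build spheres one conjugacy class of subgroups at a time, so we need modules defined on part of the orbit category.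

**Definition.** A *family* $\mathcal U$ in $G$ is a set of $p$-subgroups closed under conjugation and under passing to larger $p$-subgroups. $O_{\mathcal U}(G)\subseteq\mathbf O_p(G)$ is the full subcategory on the $G/P$ with $P\in\mathcal U$. $O_p^*(G)$ is the case of all nontrivial $p$-subgroups. If $G$ is a $p$-group, $O(G)$ uses all subgroups and $O^*(G)$ the nontrivial ones.

On $O_{\mathcal U}(G)$, orbits of $T$ with stabilizer outside $\mathcal U$ contribute $0$ to $\mathbb F_T$: if $Q\in\mathcal U$ fixes a point of $G/P$, then a conjugate of $Q$ lies in $P$, so $P\in\mathcal U$. Hence $\mathbb F_T$ is always projective over $O_{\mathcal U}(G)$, and the f.g. projectives are the summands of the $\mathbb F_T$ with stabilizers in $\mathcal U$.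

**Passage to summands and complexes.** Maps between the $\mathbb F_{G/P}$ are $k$-combinations of $G$-maps. So an additive functor on f.g. projectives, or a natural transformation between two such, may be described on the $\mathbb F_T$, naturally for $G$-maps and compatibly with disjoint unions. It extends uniquely to direct summands, and degreewise to complexes. The properties "isomorphism", "injective with projective cokernel" and "surjective with acyclic kernel" pass to summands and, degreewise and totalizing, to bounded complexes. I used this in Tests 2 and 3 and will use it throughout. Maps in $D$ out of a perfect complex are homotopy classes of chain maps, so such functors apply to them.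

**Restrictions.** Two exact functors preserve perfect complexes.

* For a $p$-subgroup $P\le G$: $X|_P(P/D)=X(G/D)$, over $O_{\mathcal U}(P)$ (subgroups of $P$ in $\mathcal U$). Here $\mathbb F_T|_P=\mathbb F_{T|_P}$.
* For a $p$-subgroup $H$: pull back along $W_H/(P/H)\mapsto G/P$ for $p$-subgroups $P$ with $H\le P\le N_G(H)$. Here $\mathbb F_T\mapsto\mathbb F_{T^H}$, because $T^P=(T^H)^{P/H}$.

**Definition.** A *sphere over $O_{\mathcal U}(G)$ with respect to $n$* is a perfect complex $X$ such that for each $Q\in\mathcal U$ the homology of $X(G/Q)$ is one-dimensional, in degree $n(Q)$. We write $\ell_X(Q)=H_{n(Q)}(X(G/Q))$.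

## 3. Adding one conjugacy class

**Stage situation.** $\mathcal U$ is a family, $H\notin\mathcal U$ is a $p$-subgroup all of whose proper $p$-overgroups lie in $\mathcal U$; $\mathcal U'=\mathcal U\cup[H]$ with $[H]$ the conjugacy class; $W=N_G(H)/H$; and $m=n(H)$ when a function $n$ is given.

Let $i_!$ be left Kan extension (left adjoint of restriction) from $O_{\mathcal U}(G)$ to $O_{\mathcal U'}(G)$, and $j_!$ left Kan extension from the full subcategory $\{G/H\}$, that is, from $kW$-modules. Left Kan extension sends representables to representables. So $i_!\mathbb F_T=\mathbb F_T$ for $T$ with stabilizers in $\mathcal U$, and $(i_!X)|_{\mathcal U}=X$. Likewise $j_!(kW)=\mathbb F_{G/H}$, so $(j_!M)(G/H)=M$ and $(j_!M)(G/P)=0$ for $P\in\mathcal U$ (if such a $P$ were subconjugate to $H$, then $H\in\mathcal U$). Both functors preserve f.g. projectives.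

**The complexes $Y$ and $Y_R$.** For $X$ perfect over $O_{\mathcal U}(G)$ put $Y=Y(X)=(i_!X)(G/H)$, a complex of $kW$-modules. For $X=\mathbb F_T$ (stabilizers in $\mathcal U$) it is $k[T^H]$. Here *$T^H$ has no $W$-free points*: if $t\in T^H$, then $G_t$ is a $p$-group in $\mathcal U$ containing $H$, so $G_t>H$, hence $N_{G_t}(H)>H$ and $W_t\ne1$. Consequently $Y$ is also the Kan extension, evaluated at $W/1$, of the pullback of $X$ to $O_p^*(W)$.

For a $p$-subgroup $R\le W$ let $X_R$ be the pullback of $X$ to $O^*(R)$ and $Y_R=Y_R(X)$ its Kan extension evaluated at $R/1$. For $X=\mathbb F_T$,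
$$Y_R=k[\{t\in T^H: t\text{ not }R\text{-free}\}],$$
since $R$-free points are invisible on $O^*(R)$. Equivariant maps preserve non-$R$-free points. Hence:

* $Y_R\subseteq Y$, $Y_1=0$, and $Y_{R'}\subseteq Y_R$ for $R'\le R$;
* $Y/Y_R$ (resp. $Y_R/Y_{R'}$) is a bounded complex of f.g. projective $kR$- (resp. $kR'$-) modules, so these inclusions are stable isos over $kR$ (resp. $kR'$);
* if $W$ is a $p$-group, $Y_W=Y$;
* if $C=Q/H$ has order $p$, then $Y_C=X(G/Q)$ with trivial $C$-action, since $(T^H)^C=T^Q$.

*Example.* $G=C$ of order $p$, $H=1$, $\mathcal U=\{C\}$. A complex over $O_{\mathcal U}(C)$ is a complex $V$ of vector spaces, and $Y=V$ with trivial action.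

**Lemma 1.** In the stage situation:

(a) Let $X$ be perfect over $O_{\mathcal U}(G)$, $L$ a one-dimensional $kW$-module, $\psi:Y\to L[m]$ a map in $D^b(kW)$ with perfect cone. Then there is a perfect $X'$ over $O_{\mathcal U'}(G)$ with $X'|_{\mathcal U}=X$ and an isomorphism $X'(G/H)\cong L[m]$ in $D(kW)$ under which the structure map $Y\to X'(G/H)$ becomes $\psi$.

(b) If $X'$ is perfect over $O_{\mathcal U'}(G)$ and $X=X'|_{\mathcal U}$, then $X$ is perfect, the counit $i_!X\to X'$ is injective with cokernel $j_!\Pi$, $\Pi$ a bounded complex of f.g. projective $kW$-modules, and $Y\to X'(G/H)$ has perfect cone.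

(c) Let $X,X'$ be perfect over $O_{\mathcal U'}(G)$ with $X(G/H)\cong X'(G/H)\cong L[m]$ in $D(kW)$, $L$ one-dimensional, and let $\psi:Y\to X(G/H)$, $\psi':Y'\to X'(G/H)$ be the structure maps. Let $\theta:X|_{\mathcal U}\to X'|_{\mathcal U}$ be an isomorphism in $D$. If $\psi\ne0$ and $\psi'\,Y(\theta)=\eta\psi$ for an isomorphism $\eta:X(G/H)\to X'(G/H)$ in $D(kW)$, then $\theta$ extends to an isomorphism $X\to X'$ in $D$.

*Proof of (a).* Choose a triangle $\Pi\to Y\xrightarrow{\psi}L[m]\to$ with $\Pi$ a bounded complex of f.g. projectives; then $\Pi\to Y$ is represented by a chain map. Let $X'$ be the cone of the adjoint map $j_!\Pi\to i_!X$. It is perfect. On $\mathcal U$ the complex $j_!\Pi$ vanishes, so $X'|_{\mathcal U}=X$. At $G/H$ it is the cone of $\Pi\to Y$, which is $L[m]$, with $Y\to X'(G/H)$ becoming $\psi$.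

*Proof of (b).* Let $X'=\mathbb F_T$ with stabilizers in $\mathcal U'$ and let $T_{\mathcal U}\subseteq T$ be the points with stabilizer in $\mathcal U$; $G$-maps preserve it since $\mathcal U$ is closed upwards. Then $X=\mathbb F_{T_{\mathcal U}}$ is projective and the counit is the inclusion $\mathbb F_{T_{\mathcal U}}\subseteq\mathbb F_T$. Its cokernel vanishes on $\mathcal U$ and is $\mathbb F_{T\setminus T_{\mathcal U}}=j_!k[(T\setminus T_{\mathcal U})^H]$. The points of $(T\setminus T_{\mathcal U})^H$ have stabilizer exactly $H$, so they are $W$-free and $k[(T\setminus T_{\mathcal U})^H]$ is free over $kW$. The cone of $Y\to X'(G/H)$ is quasi-isomorphic to $\Pi$.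

*Proof of (c).* By (b) there is a triangle $j_!\Pi[-1]\to i_!(X|_{\mathcal U})\to X\to j_!\Pi$. Consider the composite $j_!\Pi[-1]\to i_!(X|_{\mathcal U})\xrightarrow{i_!\theta}i_!(X'|_{\mathcal U})\to X'$. By adjunction it corresponds to $\Pi[-1]\to Y\xrightarrow{Y(\theta)}Y'\xrightarrow{\psi'}X'(G/H)$, which equals $\eta\circ(\Pi[-1]\to Y\xrightarrow{\psi}X(G/H))=0$, two consecutive maps of a triangle. So there is $\Theta:X\to X'$ whose composite with $i_!(X|_{\mathcal U})\to X$ is $i_!(X|_{\mathcal U})\to i_!(X'|_{\mathcal U})\to X'$. On $\mathcal U$ it is $\theta$. At $G/H$ it satisfies $\Theta(H)\psi=\psi'Y(\theta)=\eta\psi\ne0$, as $\eta$ is invertible. Hence $\Theta(H)\ne0$ in $\mathrm{Hom}_{D(kW)}(X(G/H),X'(G/H))\cong\mathrm{End}_{kW}(L)=k$, and $\Theta(H)$ is invertible. So $\Theta$ is an isomorphism at every object of $O_{\mathcal U'}(G)$. $\square$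

**Lemma 2.** Let $X$ be perfect over $O_{\mathcal U}(G)$, $Q\lhd Q'$ in $\mathcal U$, $C=Q'/Q$ of order $p$. Then $X(G/Q')\to X(G/Q)$ is a $kC$-map (trivial action on the source) with perfect cone. If $X$ is a sphere with respect to $n$, it is a *nonzero* element of $\mathrm{Hom}_k(\ell_X(Q'),\ell_X(Q))\otimes H^{n(Q)-n(Q')}(C;k)$, where $H^d(C;k)$ is one-dimensional for $d\ge0$ and $0$ for $d<0$. So $n(Q')\le n(Q)$, and the map is a quasi-isomorphism if $n(Q')=n(Q)$.

*Proof.* For $q\in Q'$ the composite of $q:G/Q\to G/Q$ with $1:G/Q\to G/Q'$ is again $1$, so $X(q)$ fixes the image of the structure map, and the map is $C$-linear for the trivial action on the source. For $\mathbb F_T$ it is $k[(T^Q)^C]\subseteq k[T^Q]$, with free cokernel because $|C|=p$. If $X$ is a sphere, source and target are $\ell_X(Q')[n(Q')]$ and $\ell_X(Q)[n(Q)]$ in $D(kC)$ with trivial action. A stable iso between them is nonzero since $k\ne0$ in $\mathrm{St}(kC)$. If the degrees agree, a nonzero element of $H^0(C;k)=k$ is an isomorphism. $\square$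

## 4. The Borel–Smith conditions are necessary

**Proposition 3.** Let $X$ be a $k\mathbf O_p(G)^{\mathrm{op}}$-sphere. Then each $H(X(G/P))$ is one-dimensional, the resulting degree function $n$ is monotone and conjugation invariant, and $n$ satisfies BS.

**Step 1: one-dimensionality and monotonicity.** The purpose is to move from $e$ to $P$ in steps of index $p$. Let $Q\lhd Q'$ with $C=Q'/Q$ of order $p$, and suppose $X(G/Q)\cong k[a]$ in $D(kC)$. The action of $C$ on $X(G/Q')$ is trivial, so $X(G/Q')\cong\bigoplus_ik[i]^{b_i}$. By Lemma 2 this is isomorphic to $k[a]$ in $\mathrm{St}(kC)$. All $k[i]$ are nonzero there, and $k[a]$ is indecomposable since its endomorphism ring is $k$. So $\sum_ib_i=1$. Every $p$-subgroup is reached from $e$ by a chain of normal steps of index $p$, so $X$ is a sphere over $\mathbf O_p(G)$ with respect to its degree function $n$. If $Q\le P$, such a chain leads from $Q$ to $P$, and Lemma 2 gives $n(P)\le n(Q)$. Conjugation invariance holds since $G/P\cong G/P^g$.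

For BS, given $H\lhd K$, pull $X$ back to $O(R)$, $R=K/H$, and write $f$ for the resulting function, $f(P/H)=n(P)$.

**Step 2: condition (i).** This is Test 2: Lemma 2 gives $k[f(R)]\cong k[f(1)]$ in $\mathrm{St}(kR)$, $|R|=p$ odd, where $\Omega^2k\cong k$ and $\Omega k\not\cong k$. So $f(1)-f(R)$ is even.

**Step 3: conditions (iii), (iv).** The point is that all nontrivial subgroups of $R$ contain $Z:=L/H$. So, for $T$ with nontrivial stabilizers, $T=T^Z$, and the Kan extension from $O^*(R)$ to $R/1$ is $X(R/Z)$. By Lemma 1(b) (group $R$, subgroup $1$), $k[f(Z)]\cong k[f(1)]$ in $\mathrm{St}(kR)$. For $R=\mathbb Z/4$: $\Omega^2k\cong k$, and $\dim\Omega k=3\not\equiv1$ mod $4$, so $f(1)-f(Z)$ is even. For $R$ quaternion of order $8$: $\dim\hat H^j(R;k)$ is $1,2,2,1$ for $j\equiv0,1,2,3$ mod $4$. An isomorphism $k\cong k[d]$ in $\mathrm{St}(kR)$ makes this sequence invariant under the shift by $d$. Shifting by $1,2,3$ gives $2,2,1,1$; $2,1,1,2$; $1,1,2,2$. So $4\mid d$.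

**Step 4: condition (ii).** The purpose is to compare $X$ with a linear sphere that has the same values away from $1$. Let $R=E\cong(\mathbb Z/p)^2$ with subgroups $K_i$ of order $p$, and $d_i=f(K_i)-f(E)\ge0$, even for $p$ odd by (i). Let $V_i$ be a sum of nontrivial irreducible real representations of $E/K_i$ (of dimension $2$ if $p$ is odd, $1$ if $p=2$) of total dimension $d_i$, and $V=\bigoplus_iV_i$. For $j\ne i$ the group $K_i$ maps onto $E/K_j$, so $V_j^{K_i}=0$. Hence $V^{K_i}=V_i$ and $V^E=0$. Let $B=B(V)[f(E)]$. On $O^*(E)$ both $X$ and $B$ have one-dimensional homology, in degree $f(E)$ at $E$ and $f(K_i)$ at $K_i$.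

Over $\{E/E\}$ they are isomorphic. Add the $K_i$ one at a time. At the stage $H=K_i$ the only proper overgroup is $E$, so $Y=X(E/E)\cong k[f(E)]$, with trivial action. Under $\theta$ both structure maps are elements of the one-dimensional space $H^{d_i}(E/K_i;k)$, nonzero by Lemma 2, hence proportional. Lemma 1(c) extends the isomorphism. So $X\cong B$ on $O^*(E)$. By Lemma 1(b) for the subgroup $1$, in $\mathrm{St}(kE)$:
$$k[f(1)]\cong Y(X)\cong Y(B)\cong k\Big[f(E)+\sum_id_i\Big].$$
If $k\cong k[s]$ with $s\ne0$, then $\hat H^*(E;k)$ would be periodic, but $\dim H^j(E;k)=j+1$ is unbounded. So $f(1)-f(E)=\sum_id_i$. $\square$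

## 5. Where building upwards gets stuck

To prove "if", the sensible plan is to start with $\mathcal U=\emptyset$, add conjugacy classes in order of decreasing size, and use Lemma 1(a) at each stage. All we need is a map $\psi:Y\to L[m]$ in $D^b(kW)$ with perfect cone. There are two distinct obstacles.

**Obstacle 1: stable versus actual maps.** Suppose $G$ is a $p$-group. By tom Dieck's theorem $n=\dim V_1^{(-)}-\dim V_2^{(-)}$. If $V_2$ were $0$ we could use $B(V_1)$, but the theorem only gives a difference. The difference can be used to show that $Y\cong k[m]$ in $\mathrm{St}(kW)$. But a stable isomorphism need not come from a map in $D$: $\mathrm{Hom}_{\mathrm{St}(kR)}(k[1],k)=\hat H^{-1}(R;k)$ is one-dimensional (dual to $\hat H^0(R;k)$), while $\mathrm{Hom}_{D(kR)}(k[1],k)=0$; and for $R=C_2$ we have $k[1]\cong k$ stably. We must know where the homology of $Y$ sits. Monotonicity and condition (ii) will tell us (Sections 6 and 7).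

**Obstacle 2: the line $L$ and fusion.** For general $G$ we must choose an action of $W_H$ on the line at $H$, and a wrong choice is punished only later. Take $p=3$, $G=\Sigma_3$, $C=A_3$, $n(C)=0$, $n(1)=2$, $\chi=1$. At the stage $H=C$ we may place any of the two one-dimensional $k[C_2]$-modules $L'$ in degree $0$. At the stage $H=1$ we then have $Y=L'$, inflated to $\Sigma_3$, and $\psi\in\mathrm{Hom}_{D(k\Sigma_3)}(L',k[2])$, which is $(H^2(C_3;k)\otimes L'^{-1})^{C_2}$. Inversion acts on $H^1(C_3;k)=\mathrm{Hom}(C_3,k)$ by $-1$, and through the Bockstein on $H^2(C_3;k)$ by $-1$. If $L'=k$, the space is $0$. Then $\psi=0$, whose cone contains a shift of $k$ as a summand and is not perfect. By Lemma 1(b) no sphere with $\chi=1$ extends this choice. If $L'$ is the sign, the space is one-dimensional and its nonzero elements restrict to a generator of $H^2(C_3;k)$, which is a stable iso. So $L'$ must be the sign. In general we must predict the action on every line $\ell_X(H)$ from $(n,\chi)$ alone, and then glue maps that exist over a Sylow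 subgroup of $W$ into a $W$-map.

The way past Obstacle 2 is that over $p$-groups spheres are not only unique but *rigid*: an isomorphism is determined by one scalar. So we fix a reference sphere $\Sigma_P$ on each $p$-subgroup $P$, normalize everything at the trivial subgroup, and carry a comparison with the $\Sigma_P$ through the induction (Sections 8–11).

## 6. Monotone functions satisfying condition (ii)

In this section $R$ is a $p$-group and $f$ a conjugation-invariant monotone function on its subgroups satisfying (ii). Either $f$ ignores a normal subgroup completely, or it drops at least as fast as the rank.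

**Lemma 4.** (a) If $A,Q\le R$, $Q$ normalizes $A$ and $f(A)=f(1)$, then $f(AQ)=f(Q)$.

(b) If $f(Q)=f(1)$ for some $Q\ne1$, there is $1\ne K\lhd R$ with $f(QK)=f(Q)$ for all $Q\le R$.

*Proof of (a).* We use induction on $|Q|$; $Q=1$ is clear. Let $Q_0<Q$ have index $p$ and $B=AQ_0$. By induction $f(B)=f(Q_0)$. If $B=AQ$, then $f(AQ)=f(Q_0)\ge f(Q)\ge f(AQ)$ and we are done.

Otherwise $|AQ:B|=p\,|A\cap Q_0|/|A\cap Q|\le p$ forces $|AQ:B|=p$, so $B\lhd AQ$. Moreover $Q\not\le B$, and therefore $Q\cap B=Q_0$. Take a chain $Q=C_0<\dots<C_l=AQ$ with all indices $p$, and put $B_i=C_i\cap B$. We check that $C_{i+1}/B_i\cong(\mathbb Z/p)^2$.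

* Since $C_i\not\le B$, $|C_i:B_i|=p$; hence also $|B_{i+1}:B_i|=p$.
* $B_i$ is normal in $C_i$ because $B\lhd AQ$, and normal in $B_{i+1}$ by its index.
* $B_{i+1}\not\le C_i$ (otherwise $B_{i+1}\le C_i\cap B=B_i$), so $C_{i+1}=\langle C_i,B_{i+1}\rangle$ normalizes $B_i$.
* $C_{i+1}/B_i$ has order $p^2$ and two distinct subgroups $C_i/B_i$, $B_{i+1}/B_i$ of order $p$.

As $Q_0\le B_i\le B$ and $f(B)=f(Q_0)$, all $f(B_i)$ equal $f(Q_0)$. In (ii) for $B_i\lhd C_{i+1}$, the summand for $B_{i+1}$ is $f(B_{i+1})-f(C_{i+1})=f(B_i)-f(C_{i+1})$, the whole left side, and all summands are $\ge0$. So the summand for $C_i$ vanishes: $f(C_i)=f(C_{i+1})$. Hence $f(Q)=f(AQ)$.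

*Proof of (b).* Let $K$ be of maximal order with $f(K)=f(1)$; so $K\ne1$. If $K$ is not normal in $R$, then $N_R(K)\neq R$ and we may pick $s\in N_R(N_R(K))\setminus N_R(K)$. Put $K'=sKs^{-1}\ne K$. Both $K$ and $K'$ are normal in $N_R(K)$, so by (a) $f(KK')=f(K')=f(1)$, contradicting maximality. So $K\lhd R$, and (a) with $A=K$ gives the claim. $\square$

**Lemma 5.** If $f(Q)<f(1)$ for all $1\ne Q\le R$, then $f(E)\le f(1)-\mathrm{rk}(E)$ for each elementary abelian $E\le R$.

*Proof.* We claim that for $Q\le E$
$$f(Q)-f(E)=\sum_{M\supseteq Q}(f(M)-f(E)),$$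
$M$ running over the maximal subgroups of $E$. Let $u_M(Q)=1$ if $Q\le M$ and $0$ otherwise. Then $u_M$ satisfies (ii) for all $D\le K\leq E$ with $K/D\cong(\mathbb Z/p)^2$. If $D\le M$ and $K\not\le M$, exactly one intermediate subgroup of order $p$ over $D$, namely $K\cap M$, lies in $M$, and both sides are $1$. If $K\le M$ or $D\not\le M$, both sides are $0$. Constants satisfy (ii) too. So the difference $h$ of the two sides of the claim satisfies (ii) on $E$. It vanishes at $E$ and at every maximal subgroup. For $Q$ of corank $\ge2$, choose $K\ge Q$ with $K/Q\cong(\mathbb Z/p)^2$. By induction on the corank $h$ vanishes at $K$ and the intermediate $K_i$, and (ii) gives $h(Q)=0$.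

Let $D$ be the intersection of all $M$ with $f(M)>f(E)$ ($D=E$ if there are none). The claim for $D$ and for $1$ has the same right side, since only those $M$ contribute. So $f(D)=f(1)$ and $D=1$. An intersection of $s$ maximal subgroups has corank at most $s$, so there are at least $\mathrm{rk}(E)$ such $M$. Each contributes at least $1$ to $f(1)-f(E)$. $\square$

## 7. Lifting a stable map uniquely

**Lemma 6.** In the stage situation let $n$ be monotone (and conjugation invariant) and satisfy (ii), $X$ a sphere over $O_{\mathcal U}(G)$ with respect to $n$, and $1\ne R\le W$ a $p$-subgroup. Then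
$$\mathrm{Hom}_{D(kR)}(Y_R,k[m])\to\mathrm{Hom}_{\mathrm{St}(kR)}(Y_R,k[m])$$
is bijective.

*Proof.* Put $f(P/H)=n(P)$ on subgroups of $R$, so $f(1)=m$ and $f$ is as in Section 6. The complex $X_R$ is a sphere over $O^*(R)$ with respect to $f$.

**Case A: $f(Q)=f(1)$ for some $Q\ne1$.** Here we show $Y_R\cong k[m]$ in $D(kR)$. Take $K$ from Lemma 4(b). Let $Z$ be the Kan extension to $O^*(R)$ of the restriction of $X_R$ to the family of subgroups containing $K$. It is built from $\mathbb F_T$ with $K$ acting trivially on $T$, so $T^Q=T^{QK}$ for all $Q$, including $Q=1$. Thus $Z(R/Q)=Z(R/QK)=X_R(R/QK)$, and the counit $Z\to X_R$ at $Q$ is the structure map $X_R(R/QK)\to X_R(R/Q)$. Along a chain of index-$p$ steps from $Q$ to $QK$ the function $f$ is constant, so Lemma 2 makes this a quasi-isomorphism. So $Z\to X_R$ is a homotopy equivalence of perfect complexes. Kan extending both sides to $R/1$ gives $X_R(R/K)\simeq Y_R$ over $kR$. The left side has one-dimensional homology, in degree $f(K)=f(1)=m$, on which the $p$-group $R$ acts trivially.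 Hence $Y_R\cong k[m]$ in $D(kR)$, and the claim is the bijectivity of $k=\mathrm{Hom}_D(k,k)\to\hat H^0(R;k)$.

**Case B: $f(Q)<f(1)$ for all $Q\ne1$.** *First we show $H_j(Y_R)=0$ for $j\ge m$.* Let $\mathcal A$ be the poset of nontrivial elementary abelian subgroups of $R$ and
$$C_r(X)=\bigoplus_{E_0<\dots<E_r}X_R(R/E_r)$$
the bar complex over chains in $\mathcal A$: omitting $E_i$ with $i<r$ is the identity on $X_R(R/E_r)$, and omitting $E_r$ uses the structure map $X_R(R/E_r)\to X_R(R/E_{r-1})$. The structure maps $X_R(R/E_0)\to Y_R$ give an augmentation $\mathrm{Tot}\,C_\bullet(X)\to Y_R$. For $X_R=\mathbb F_T$ with all $R_t\ne1$, a summand $k[T^{E_r}]$ has basis the $t$ with $E_r\le R_t$. So the augmented complex is the direct sum over $t\in T$ of the augmented chain complexes of the posets $\{E\in\mathcal A:E\le R_t\}$. These are contractible: $E\le EZ\ge Z$ with $Z$ central of order $p$ in $R_t$. So the augmentation is a quasi-isomorphism for $\mathbb F_T$, hence in general. Filtering by $r$, $H_j(Y_R)\ne0$ forces $j=r+f(E_r)$ for some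 chain. A chain satisfies $r\le\mathrm{rk}(E_r)-1$, and Lemma 5 gives $f(E_r)\le m-\mathrm{rk}(E_r)$. So $j\le m-1$.

*Now we compute maps into $k[m]$.* Let $F\to Y_R$ be a resolution by f.g. projective $kR$-modules with $F_i=0$ for $i\ll0$, and $M=\mathrm{coker}(F_{m+1}\to F_m)$. Since $H_j(F)=0$ for $j\ge m$, the quotient complex $F_{\ge m}$ resolves $M$, so $F_{\ge m}\simeq M[m]$, and $M\cong\mathrm{im}(d_m)\subseteq F_{m-1}$. In the triangle
$$F_{<m}\to Y_R\to M[m]\to F_{<m}[1]$$
the complex $F_{<m}$ is perfect, and $\mathrm{Hom}_D(F_{<m},k[m])=0$ since $F_{<m}$ consists of projectives in degrees below $m$. Therefore $\mathrm{Hom}_D(Y_R,k[m])=\mathrm{Hom}(M,k)/I$, where $I$ is the image of $\mathrm{Hom}_D(F_{<m}[1],k[m])=\mathrm{Hom}_D(F_{<m},k[m-1])$. The latter is a quotient of $\mathrm{Hom}(F_{m-1},k)$ (every $g:F_{m-1}\to k$ is a chain map on $F_{<m}$), and the connecting map is $\pm$ the inclusion $M\subseteq F_{m-1}$. So $I=\{g|_M\}$.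

A map $M\to k$ factors through a projective if and only if it extends to $F_{m-1}$. "If" is clear. For "only if", let it factor as $M\to N\to k$ with $N$ projective; $N$ is also injective, so $M\to N$ extends to $F_{m-1}$. Hence
$$\mathrm{Hom}_D(Y_R,k[m])=\underline{\mathrm{Hom}}_{kR}(M,k)=\mathrm{Hom}_{\mathrm{St}}(M[m],k[m])=\mathrm{Hom}_{\mathrm{St}}(Y_R,k[m]),$$
the last equality because $Y_R\to M[m]$ is a stable iso. This is the natural map: $\mathrm{Hom}(M,k)=\mathrm{Hom}_D(M[m],k[m])$ surjects onto both ends compatibly, with the same kernel $I$. $\square$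

## 8. Spheres over $p$-groups: unique, rigid, existing

**Lemma 7 (uniqueness).** Let $R$ be a $p$-group, $n$ a conjugation-invariant monotone function on its subgroups satisfying (ii), $\mathcal U'$ a family in $R$. Any two spheres $X,X'$ over $O_{\mathcal U'}(R)$ with respect to $n$ are isomorphic in $D(kO_{\mathcal U'}(R))$.

*Proof.* Induction on $|\mathcal U'|$; the case $\mathcal U'=\emptyset$ is trivial. Take $H\in\mathcal U'$ of minimal order and $\mathcal U=\mathcal U'\setminus[H]$. This is a stage situation with $W=N_R(H)/H$. By induction there is an isomorphism $\theta:X|_{\mathcal U}\to X'|_{\mathcal U}$.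

If $W=1$, then $H=R$, since normalizers grow in $p$-groups. So $\mathcal U=\emptyset$, and both complexes are complexes of vector spaces with one-dimensional homology in the same degree.

If $W\ne1$, let $\psi:Y\to X(R/H)\cong k[m]$ and $\psi':Y'\to X'(R/H)\cong k[m]$ be the structure maps, stable isos by Lemma 1(b). So $Y=Y_W\cong k[m]$ stably, and by Lemma 6 $\mathrm{Hom}_{D(kW)}(Y,k[m])\cong\hat H^0(W;k)=k$. Both $\psi$ and $\psi'Y(\theta)$ are stable isos, hence nonzero, hence proportional: $\psi'Y(\theta)=\eta\psi$ with $\eta$ invertible. Lemma 1(c) extends $\theta$. $\square$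

**Lemma 8 (rigidity).** Let $R$ be a $p$-group, $X$ a sphere over $O_{\mathcal U}(R)$, $\mathcal U\ne\emptyset$. An automorphism $\Theta$ of $X$ in $D$ acts on all lines $\ell_X(Q)$, $Q\in\mathcal U$, by the same scalar.

*Proof.* Each $Q\in\mathcal U$ is joined to $R$ by a chain of normal index-$p$ steps, all in $\mathcal U$. For a step $Q\lhd Q'$, $C=Q'/Q$, $\Theta$ commutes in $D(kC)$ with the nonzero class of Lemma 2. It acts on source and target by scalars, as $\mathrm{End}_{D(kC)}(k[a])=k$. So the two scalars agree. $\square$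

For isomorphisms $\Theta,\Theta':X\to X'$ of spheres over $O_{\mathcal U}(R)$ write $\Theta\sim\Theta'$ if they agree on homology at all $Q\in\mathcal U$. By Lemma 8 applied to $\Theta^{-1}\Theta'$, **it is enough to agree at one $Q\in\mathcal U$.** The relation is compatible with composition and restriction.

**Lemma 9.** In the stage situation let $n$ be monotone and BS, $X$ a sphere over $O_{\mathcal U}(G)$ with respect to $n$, $1\ne R\le W$ a $p$-subgroup. Then $Y_R\cong k[m]$ in $\mathrm{St}(kR)$. Hence $\mathrm{Hom}_{D(kR)}(Y_R,k[m])$ is one-dimensional and its nonzero elements are stable isos. For $1\ne R'\le R$, restriction $\mathrm{Hom}_{D(kR)}(Y_R,k[m])\to\mathrm{Hom}_{D(kR')}(Y_{R'},k[m])$ is bijective.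

*Proof.* **Step 1: $Y_R\cong k[m]$ stably.** The idea is to make the difference $V_1-V_2$ honest by tensoring. The function $f(P/H)=n(P)$ satisfies BS on $R$, so $f=\dim V_1^{(-)}-\dim V_2^{(-)}$ by tom Dieck's theorem. Put $B_i=B(V_i)$ over $O(R)$. Over $O^*(R)$, $X_R\otimes B_2$ is perfect, as $\mathbb F_T\otimes\mathbb F_{T'}=\mathbb F_{T\times T'}$. Both $X_R\otimes B_2$ and $B_1|_{O^*(R)}$ are spheres over $O^*(R)$ with respect to $\dim V_1^{(-)}$, which is monotone and satisfies (ii). By Lemma 7 they are isomorphic in $D$, i.e. homotopy equivalent. Kan extending to $R/1$ (stage situation for the group $R$ and the subgroup $1$) gives $Y(X_R\otimes B_2)\simeq Y(B_1)$.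

On the right, $Y(B_1)\to B_1(R/1)\cong k[\dim V_1]$ is a stable iso by Lemma 1(b). On the left, the natural map $Y(X_R\otimes B_2)\to Y_R\otimes B_2(R/1)\cong Y_R[\dim V_2]$ is a stable iso: for $\mathbb F_T$ ($T$ without $R$-free points) and $\mathbb F_{T'}$ it is the inclusion of $k[\text{non-}R\text{-free part of }T\times T']$ in $k[T\times T']$, with free cokernel. Hence $Y_R\cong k[\dim V_1-\dim V_2]=k[f(1)]=k[m]$ in $\mathrm{St}(kR)$.

**Step 2: the remaining assertions.** By Lemma 6 and Step 1, $\mathrm{Hom}_{D(kR)}(Y_R,k[m])\cong\mathrm{Hom}_{\mathrm{St}}(k,k)=k$, and nonzero elements correspond to nonzero scalars, i.e. to stable isos. A stable iso over $kR$ restricts to one over $kR'$, and $Y_{R'}\to Y_R$ is a stable iso over $kR'$. So nonzero elements restrict to nonzero elements, and both spaces are one-dimensional. $\square$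

**Proposition 10.** If $R$ is a $p$-group and $n$ is monotone, conjugation invariant and BS on $R$, there is a sphere over $O(R)$ with respect to $n$.

*Proof.* Add conjugacy classes of subgroups in order of decreasing size, starting from $\mathcal U=\emptyset$. At the stage with $W=1$, i.e. $H=R$, use $\psi:0\to k[m]$. If $W\ne1$, use a nonzero $\psi\in\mathrm{Hom}_{D(kW)}(Y,k[m])$, $Y=Y_W$; its cone is perfect by Lemma 9. Apply Lemma 1(a). $\square$

## 9. Stable elements when free points are discarded

For general $G$ we will know compatible maps $Y_R\to L[m]$ for $p$-subgroups $R\le W$ and want a map $Y\to L[m]$ over $kW$. The usual method is to take an element over a Sylow subgroup $S$ that is invariant under fusion. The catch is that Lemma 9 controls maps out of $Y_R$, not out of $Y$, and these differ.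

*Example.* $p=2$, $W=\Sigma_3$, $S$ of order $2$, $X=\mathbb F_{W/S}$ on $O_2^*(W)$, so $Y=k[W/S]$. As an $S$-set, $W/S$ is the fixed point $eS$ and one free orbit. So $Y_S=k\cdot eS$, and $\mathrm{Hom}_{kS}(Y,k)$ has dimension $2$ while $\mathrm{Hom}_{kS}(Y_S,k)$ has dimension $1$. A map on $Y_S$ has many $S$-linear extensions to $Y$. But exactly one is $W$-linear: $\mathrm{Hom}_{kW}(Y,k)$ has dimension $1$ and restricts isomorphically to $Y_S$.

The lemma below says that this happens in general. Let $W$ be a finite group with Sylow $p$-subgroup $S\ne1$, $X$ perfect over $O_p^*(W)$, $L$ a one-dimensional $kW$-module, $m\in\mathbb Z$. Let $Y,Y_R$ be as in Section 3 with $H=1$, and for $p$-subgroups $R\leq W$ let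
$$A(R)=\mathrm{Hom}_{D(kR)}(Y_R,L[m]);\qquad A(1)=0\text{ since }Y_1=0.$$
Let $L\to I$ be a resolution by f.g. injective $kW$-modules, $L\subseteq I^0$. These are injective over subgroups too, so elements of $A(R)$ are homotopy classes of $kR$-chain maps $\alpha:Y_R\to I[m]$. If $R'^w\le R$, multiplication by $w^{-1}$ maps $Y_{R'}$ into $Y_{R'^w}\subseteq Y_R$. Define
$$w^*:A(R)\to A(R'),\qquad w^*\alpha=w\circ\alpha\circ w^{-1}.$$
This is $kR'$-linear: $w\alpha(w^{-1}ry)=w(w^{-1}rw)\alpha(w^{-1}y)=r\,w\alpha(w^{-1}y)$ for $r\in R'$. If moreover $R''^v\le R'$, then $v^*w^*=(vw)^*$; and $1^*$ is restriction. If $\psi$ is $kW$-linear, $w^*(\psi|_{Y_R})=\psi|_{Y_{R'}}$.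

**Lemma 11.** Restriction $\mathrm{Hom}_{D(kW)}(Y,L[m])\to A(S)$ is injective with image $\{a:x^*a=1^*a\text{ in }A(S\cap xSx^{-1})\ \forall x\in W\}$.

*Proof.* **Step 1: a functor with transfers that ignores free points.** For a finite $W$-set $T$ with $p$-group stabilizers let $\Gamma(T)=\mathrm{Map}_W(T,I)$, with $f^*$ (composition) and $f_*$ (summation over fibers) for $W$-maps $f$. For pullback squares $b^*f_*=f'_*b'^*$, and $f_*f^*$ is multiplication by the fiber cardinality if that is constant. Let $\Gamma_0(T)\subseteq\Gamma(T)$ be the set of $W$-maps $T\to L\subseteq I^0$ vanishing at all non-free points. It is a subcomplex since $d(L)=0$.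

*$\Gamma_0$ is stable under $f^*$*, $f:T'\to T$: if $f(t')$ is free, so is $t'$; thus $f^*u$ vanishes at non-free points. *$\Gamma_0$ is stable under $f_*$*: let $u\in\Gamma_0(T')$ and $W_t\ne1$. The non-free points of $f^{-1}(t)$ contribute $0$ to $(f_*u)(t)$. The free ones form $W_t$-orbits of size $|W_t|\equiv0$ mod $p$, on which $u$ is constant because the $p$-group $W_t$ acts trivially on $L$. So $(f_*u)(t)=0$.

Hence $\bar\Gamma=\Gamma/\Gamma_0$ inherits $f^*$, $f_*$ and their formulas. It takes disjoint unions to products, $\bar\Gamma(W/P)=I^P$ for $P\ne1$, and $\bar\Gamma(W/1)=I/L$ is **acyclic**.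

**Step 2: averaging over $W/S$.** Let $X^+$ be the Kan extension of $X$ to $\mathbf O_p(W)$. For a finite $W$-set $A$ with $p$-group stabilizers let $\bar\Gamma_A(T)=\bar\Gamma(T\times A)$, a complex of $\mathbf O_p(W)$-modules; $\mathrm{Hom}(\mathbb F_T,\bar\Gamma_A)=\bar\Gamma(T\times A)$. Put $A=W/S$, so $|A|$ is prime to $p$. Let $\pi^*:\bar\Gamma\to\bar\Gamma_A$ and $p_1^*,p_2^*:\bar\Gamma_A\to\bar\Gamma_{A\times A}$ be induced by the projections $\pi:T\times A\to T$ and $p_1,p_2:T\times A\times A\to T\times A$. Put
$$\tau=|A|^{-1}\pi_*:\bar\Gamma_A\to\bar\Gamma,\qquad\tau'=|A|^{-1}(p_1)_*:\bar\Gamma_{A\times A}\to\bar\Gamma_A.$$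
These are chain maps, natural in $T$ by the pullback formula. We have $\tau\pi^*=1$, $\tau'p_1^*=1$ and $\tau'p_2^*=\pi^*\tau$, because the square formed by $p_1,p_2,\pi,\pi$ is a pullback. Apply $H_*\mathrm{Hom}_{\mathbf O_p(W)}(X^+,-)$. Then $\pi^*$ is injective with image $\{x:p_1^*x=p_2^*x\}$. Indeed $p_1^*\pi^*=p_2^*\pi^*$, and if $p_1^*x=p_2^*x$, then $x=\tau'p_1^*x=\tau'p_2^*x=\pi^*\tau x$.

**Step 3: identifying the groups.** Let $R$ be a $p$-subgroup and $X=\mathbb F_T$, $T$ without $W$-free points; then $X^+=\mathbb F_T$. Via $u(t)=U(t,eR)$ we have $\Gamma(T\times W/R)=\mathrm{Map}_R(T,I)$. The stabilizer of $(t,eR)$ is $R_t$, so $\Gamma_0(T\times W/R)$ is the set of $R$-maps $T\to L$ supported on the $R$-free part $T_{\mathrm{fr}}$. Restriction to $T\setminus T_{\mathrm{fr}}$ gives a surjection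
$$\mathrm{Hom}(X^+,\bar\Gamma_{W/R})\to\mathrm{Map}_R(T\setminus T_{\mathrm{fr}},I)=\mathrm{Hom}_{kR}(Y_R,I)$$
with kernel $\mathrm{Map}_R(T_{\mathrm{fr}},I)/\mathrm{Map}_R(T_{\mathrm{fr}},L)=\mathrm{Map}_R(T_{\mathrm{fr}},I/L)$. This is a product of copies of $I/L$, hence acyclic. The surjection is natural, since $W$-maps preserve non-$R$-free points. So for all $X$, $\mathrm{Hom}(X^+,\bar\Gamma_{W/R})$ computes $\mathrm{Hom}_{D(kR)}(Y_R,L[*])$. (For $R=1$ it is acyclic, in accordance with $A(1)=0$.) Likewise, as $T$ has no $W$-free points, $\Gamma_0(T)=0$, and $\mathrm{Hom}(X^+,\bar\Gamma)=\mathrm{Hom}_{kW}(Y,I)$ computes $\mathrm{Hom}_{D(kW)}(Y,L[*])$. A $W$-map $U:T\to I$ goes under $\pi^*$ to $(t,eS)\mapsto U(t)$, so $\pi^*$ becomes restriction to $Y_S$.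

**Step 4: identifying the equations.** Choose representatives $x$ of $S\backslash W/S$ and put $R_x=S\cap xSx^{-1}$, the stabilizer of $(S,xS)$. The maps $W/R_x\to A\times A$, $wR_x\mapsto(wS,wxS)$, identify $A\times A$ with $\bigsqcup_xW/R_x$. Let $U:T\times A\to I$ and $u(t)=U(t,eS)$. The $x$-component of $p_1^*U$ is $t\mapsto U(t,eS)=u(t)$, i.e. $1^*$. That of $p_2^*U$ is $t\mapsto U(t,xS)=x\,U(x^{-1}t,eS)=x\,u(x^{-1}t)$, i.e. $x^*$. Hence the image of restriction is the set of $a$ with $x^*a=1^*a$ for all representatives $x$. As the representatives were arbitrary, the equation then holds for all $x\in W$. $\square$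

## 10. Normalized spheres on $p$-subgroups, and framings

Fix $(n,\chi)$ on $G$ with $n$ satisfying BS. This section constructs the right lines $L_H$ and the extra data carried through the induction.

**Conjugation functors.** For $p$-subgroups $Q,P$ and $g\in G$ with $Q^g\le P$ write $g:Q\to P$. Let $\gamma_g:O(Q)\to O(P)$, $Q/D\mapsto P/D^g$, on morphisms $q\mapsto g^{-1}qg$. Then $\gamma_{gh}=\gamma_h\gamma_g$, so $\gamma_{gh}^*=\gamma_g^*\gamma_h^*$. The functor $\gamma_g^*$ sends $\mathbb F_T$ to $\mathbb F_T$ with $q\in Q$ acting on $T$ as $g^{-1}qg$. Hence it preserves perfect complexes; it also preserves $\sim$. For $X$ over $O_{\mathcal U}(G)$ the maps $g:G/D\to G/D^g$ ($D\le Q$, $D\in\mathcal U$) induce an isomorphism $X(g):\gamma_g^*(X|_P)\to X|_Q$ over $O_{\mathcal U}(Q)$. It is natural because $q\cdot g=g\cdot(g^{-1}qg)$. Moreover $X(gh)=X(g)\,\gamma_g^*X(h)$.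

**Reference spheres.** For each $p$-subgroup $P$ fix a sphere $\Sigma_P$ over $O(P)$ with respect to $n|_P$ (Proposition 10) and an isomorphism $\iota_P:\ell_{\Sigma_P}(1)\cong k$. For $g:Q\to P$, $\gamma_g^*\Sigma_P$ is a sphere over $O(Q)$ with respect to $n|_Q$, as $n(D^g)=n(D)$. By Lemmas 7 and 8 there is an isomorphism
$$\nu_g=\nu_g^{Q,P}:\gamma_g^*\Sigma_P\to\Sigma_Q$$
inducing $\mathrm{id}_k$ at $Q/1$ (via $\iota_P,\iota_Q$), unique up to $\sim$. Hence, for $g:Q\to P$, $h:P\to P'$,
$$\nu_{gh}\sim\nu_g\circ\gamma_g^*(\nu_h),\qquad\nu_q^{P,P}\sim\Sigma_P(q)\ \ (q\in P).\tag{1}$$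
Both sides of the first formula are the identity of $k$ at $Q/1$. For the second, $q\in P$ acts trivially on $\ell_{\Sigma_P}(1)$ because $P$ is a $p$-group.

**The lines $L_H$.** For a $p$-subgroup $H$ let $L_H=\ell_{\Sigma_H}(H)$, on which $w\in N_G(H)$ acts by $\chi(w)\,\nu_w^{H,H}(H/H)$. By (1) at $H/H$ this is a left action. $H$ acts trivially: for $q\in H$, $\Sigma_H(q)$ is the identity at $H/H$, and $\chi(q)=1$. So $L_H$ is a one-dimensional $kW_H$-module.

*Check on $\Sigma_3$, $p=3$.* Let $H=C=A_3$, $n(1)-n(C)=2e$, $w$ a transposition. The structure map of $\Sigma_C$ from $C/C$ to $C/1$ is a nonzero class $\sigma\in H^{2e}(C;k)$, a multiple of an $e$-th power from $H^2$. In $\gamma_w^*\Sigma_C$ the group $C$ acts through inversion, which turns $\sigma$ into $(-1)^e\sigma$. Naturality of $\nu_w$, with $\nu_w(C/1)=1$ on homology, gives $\nu_w(C/C)=(-1)^e$. So $w$ acts on $L_C$ by $(-1)^e\chi(w)$; for $e=1$, $\chi=1$ it is the sign, the choice that worked in Section 5.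

**Definition (framing).** A *framing* of a sphere $X$ over $O_{\mathcal U}(G)$ (with respect to $n$) is a family of isomorphisms $\Theta_P:X|_P\to\Sigma_P|_{\mathcal U}$ in $D(kO_{\mathcal U}(P))$, $P\in\mathcal U$, with
$$\Theta_Q\circ X(g)\sim\chi(g)\,\nu_g\circ\gamma_g^*(\Theta_P)\qquad\text{for all }g:Q\to P,\ Q,P\in\mathcal U.\tag{2}$$

*Example.* If $e\in\mathcal U$, then (2) for $g:1\to1$ says that $g$ acts on $\ell_X(1)$ by $\chi(g)$, as $\nu_g^{1,1}$ is the identity on $\ell_{\Sigma_1}(1)=k$. So a framing remembers the orientation even before $e$ is reached.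

For any family of isomorphisms $\Theta_P$, whether or not it satisfies (2) everywhere, and $g:Q\to P$, $h:P\to P'$ between members of $\mathcal U$, there are three rules.

**Composition.** If (2) holds for $g$ and $h$, it holds for $gh$:
$$\Theta_QX(gh)=\Theta_QX(g)\,\gamma_g^*X(h)\sim\chi(g)\nu_g\,\gamma_g^*(\Theta_PX(h))\sim\chi(gh)\,\nu_g\gamma_g^*(\nu_h)\,\gamma_{gh}^*(\Theta_{P'})\sim\chi(gh)\,\nu_{gh}\,\gamma_{gh}^*(\Theta_{P'}).$$

**Cancellation.** If (2) holds for $g$ and $gh$, it holds for $h$:
$$\chi(g)\nu_g\gamma_g^*(\Theta_PX(h))\sim\Theta_QX(gh)\sim\chi(gh)\nu_{gh}\gamma_{gh}^*(\Theta_{P'})\sim\chi(g)\nu_g\,\gamma_g^*\big(\chi(h)\nu_h\gamma_h^*(\Theta_{P'})\big).$$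
So $\Theta_PX(h)$ and $\chi(h)\nu_h\gamma_h^*(\Theta_{P'})$ agree on homology at $P/Q^g$, hence everywhere by Lemma 8.

**Inverses.** (2) holds for $1:P\to P$, since $\nu_1^{P,P}\sim\mathrm{id}$. So if $Q^g=P$ and (2) holds for $g:Q\to P$, it holds for $g^{-1}:P\to Q$, by cancellation from $g\cdot g^{-1}=1:Q\to Q$.

## 11. The Borel–Smith conditions are sufficient

**Proposition 12.** In the stage situation let $n$ be BS and let $X$ be a framed sphere over $O_{\mathcal U}(G)$. Then there is a framed sphere $X'$ over $O_{\mathcal U'}(G)$.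

*This gives the "if" part of Theorem A.* Starting from $\mathcal U=\emptyset$ and adding classes by decreasing order, we obtain a framed sphere over $\mathbf O_p(G)$ with respect to $n$. By the example after (2) its orientation is $\chi$.

*Proof of Proposition 12.* Write $L=L_H$, $W=W_H$, $m=n(H)$.

**Step 1: local maps $a_R$.** We want $\psi:Y\to L[m]$ with perfect cone. If $p\nmid|W|$, then $H$ is a Sylow $p$-subgroup of $G$ (otherwise its normalizer in a Sylow subgroup would be larger). So $\mathcal U=\emptyset$ (a nonempty family contains all Sylow subgroups), $Y=0$ and $L$ is projective over $kW$; take $\psi=0$ and go to Step 4.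

Now let $p\mid|W|$. For a $p$-subgroup $1\ne R=P/H\le W$ (so $P\in\mathcal U$) let $a_R\in A(R)=\mathrm{Hom}_{D(kR)}(Y_R,L[m])$ be
$$Y_R(X)\xrightarrow{\ \Theta_P\ }Y_R(\Sigma_P)\longrightarrow\Sigma_P(P/H)\cong\ell_{\Sigma_P}(H)[m]\xrightarrow{\ \nu_1^{H,P}(H/H)\ }L[m].$$
Here $Y_R(X)$ depends only on $X|_P$, and $Y_R(\Sigma_P)$ is formed from $\Sigma_P|_{\mathcal U}$. The middle map is the structure map. It is a stable iso by Lemma 1(b) for the group $P$, the subgroup $H\lhd P$ and the subgroups of $P$ in $\mathcal U$. $R$ acts trivially on the lines involved. So $a_R$ is a stable iso.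

**Step 2: the $a_R$ are compatible with fusion.** *Claim: $w^*a_R=a_{R'}$ whenever $w\in N_G(H)$, $R=P/H$, $1\ne R'$, $R'^w\le R$.* By Lemma 9, restriction $A(R')\to A(C)$ to a subgroup $C\le R'$ of order $p$ is injective (note that $L$ restricts to $k$). It sends $w^*a_R$ to the element $w^*a_R$ of $A(C)$, and $a_{R'}$ to $1^*a_{R'}$. So it suffices to show $w^*a_R=a_C$ for $C=Q/H$ of order $p$ with $C^w\le R$; apply this to $(w,R)$ and to $(1,R')$.

Let $Q'=Q^w\le P$, and let $e_P:\Sigma_P(P/Q')\to\Sigma_P(P/H)$ and $e_Q:\Sigma_Q(Q/Q)\to\Sigma_Q(Q/H)$ be the structure maps. We have $Y_C=X(G/Q)$, $Y_{Q'/H}=X(G/Q')$, and $X(w):X(G/Q')\to X(G/Q)$ is multiplication by $w$ (on $\mathbb F_T$: $t\mapsto wt$). By naturality the composite $X(G/Q')=Y_{Q'/H}\subseteq Y_R(X)\to Y_R(\Sigma_P)\to\Sigma_P(P/H)$ is $e_P\,\Theta_P(P/Q')$. Hence in $D(kC)$, where $C$ acts on objects attached to $P$ through $c\mapsto w^{-1}cw$,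
$$w^*a_R=\chi(w)\,\nu_w^{H,H}(H/H)\;\nu_1^{H,P}(H/H)\;e_P\;\Theta_P(P/Q')\;X(w)^{-1},$$
$$a_C=\nu_1^{H,Q}(H/H)\,e_Q\,\Theta_Q(Q/Q).$$
There are three inputs.

* By (2) for $w:Q\to P$ at $Q/Q$: $\Theta_P(P/Q')X(w)^{-1}=\chi(w)^{-1}\nu_w^{Q,P}(Q/Q)^{-1}\Theta_Q(Q/Q)$. Here $C$ acts trivially on the complexes, so equality on homology is equality in $D(k)$, hence in $D(kC)$.
* Since $\nu_w^{Q,P}$ is a map over $O(Q)$ and $H^w=H$: $e_P\,\nu_w^{Q,P}(Q/Q)^{-1}=\nu_w^{Q,P}(Q/H)^{-1}e_Q$.
* By (1), $\nu_w^{H,H}\gamma_w^*(\nu_1^{H,P})\sim\nu_w^{H,P}\sim\nu_1^{H,Q}\gamma_1^*(\nu_w^{Q,P})$. So at $H/H$: $\nu_w^{H,H}(H/H)\,\nu_1^{H,P}(H/H)\,\nu_w^{Q,P}(Q/H)^{-1}=\nu_1^{H,Q}(H/H)$.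

Substituting in this order, the scalars $\chi(w)^{\pm1}$ cancel and
$$w^*a_R=\nu_w^{H,H}(H/H)\,\nu_1^{H,P}(H/H)\,\nu_w^{Q,P}(Q/H)^{-1}\,e_Q\,\Theta_Q(Q/Q)=\nu_1^{H,Q}(H/H)\,e_Q\,\Theta_Q(Q/Q)=a_C.$$
This proves the claim.

**Step 3: gluing to $\psi$.** Let $S$ be a Sylow $p$-subgroup of $W$. For $x\in W$ with $R_x=S\cap xSx^{-1}\ne1$ the claim gives $x^*a_S=a_{R_x}=1^*a_S$. If $R_x=1$, then $A(R_x)=0$. By Lemma 11, applied to the pullback of $X$ to $O_p^*(W)$, there is $\psi\in\mathrm{Hom}_{D(kW)}(Y,L[m])$ with $\psi|_{Y_S}=a_S$. For any $p$-subgroup $R\ne1$ of $W$ choose $w$ with $R^w\le S$; then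
$$\psi|_{Y_R}=w^*(\psi|_{Y_S})=w^*a_S=a_R.$$
Since $Y_S\to Y$ and $a_S$ are stable isos over $kS$, so is $\psi$. The cone of $\psi$ is a direct summand of the induction of its restriction to $S$, because $|W:S|$ is invertible in $k$. Hence it is perfect over $kW$.

**Step 4: the complex $X'$.** Lemma 1(a) gives a perfect $X'$ over $O_{\mathcal U'}(G)$ extending $X$, with $X'(G/H)\cong L[m]$ over $kW$ and structure map $\psi$. It is a sphere with respect to $n$.

**Step 5: framing at the members of $[H]$.** $H$ is the only subgroup of $H$ in $\mathcal U'$. Let $\Theta_H:X'|_H=X'(G/H)\cong L[m]\cong\Sigma_H(H/H)$ be the given isomorphism. It is $W$-equivariant on homology, where $w$ acts on $L$ by $\chi(w)\nu_w^{H,H}(H/H)$. This is (2) for all $w:H\to H$, $w\in N_G(H)$. For $H'=tHt^{-1}$ define $\Theta_{H'}$ by requiring (2) for $t:H'\to H$; this is possible as $X'(t)$ is an isomorphism. If also $H'^{t'}=H$, then $t'=tw$ with $w=t^{-1}t'\in N_G(H)$, so (2) holds for $t'$ by composition. Thus $\Theta_{H'}$ does not depend on $t$ up to $\sim$, and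 for $H'=H$ it is the old $\Theta_H$. For any $g:H'\to H''$ in $[H]$ choose $t'':H''\to H$. Then (2) holds for $gt'':H'\to H$ and for $(t'')^{-1}:H\to H''$ (inverses), hence for $g$ by composition.

**Step 6: framing at the members of $\mathcal U$.** For $P\in\mathcal U$, $X'|_P$ and $\Sigma_P|_{\mathcal U'}$ are spheres over $O_{\mathcal U'}(P)$, hence isomorphic (Lemma 7). Scale an isomorphism so that it agrees with $\Theta_P$ on homology at $P/P$. By Lemma 8 the resulting $\Theta'_P$ satisfies $\Theta'_P|_{\mathcal U}\sim\Theta_P$. For $g:Q\to P$ with $Q,P\in\mathcal U$, both sides of (2) for the $\Theta'$ agree on homology at $Q\in\mathcal U$, so everywhere by Lemma 8. The new framing consists of the $\Theta'_P$, $P\in\mathcal U$, and the $\Theta_{H'}$, $H'\in[H]$.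

**Step 7: mixed morphisms, reduction.** Morphisms $Q\to H'$ with $Q\in\mathcal U$, $H'\in[H]$ do not exist, as $H'\notin\mathcal U$. Let $g:H'\to P$ with $H'\in[H]$, $P\in\mathcal U$. It factors as $H'\xrightarrow{g}H'^g\xrightarrow{1}P$, and (2) holds for the first factor by Step 5. So let $H''=H^t\le P$ and consider $1:H''\to P$. With $\tilde P=tPt^{-1}$ the composites $H\xrightarrow{1}\tilde P\xrightarrow{t}P$ and $H\xrightarrow{t}H''\xrightarrow{1}P$ coincide. We know (2) for $t:\tilde P\to P$ (Step 6) and for $t:H\to H''$ (Step 5). So (2) for $1:H\to\tilde P$ would give (2) for $t:H\to P$ by composition, and then (2) for $1:H''\to P$ by cancellation. We are reduced to inclusions $1:H\to P$. Since $N_P(H)>H$, we may factor through $H<Q\le P$ with $H\lhd Q$, $|Q:H|=p$. As (2) holds for $1:Q\to P$, we are reduced to $1:H\to Q$.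

**Step 8: mixed morphisms, $1:H\to Q$ of index $p$.** Here the choice of $\psi$ pays off. Let $C=Q/H$ and let $s:X'(G/Q)\to X'(G/H)$ be the structure map. It is the restriction of $Y\to X'(G/H)$ to $Y_C=X(G/Q)$, so in $D(kC)$
$$\Theta_H\,s=\psi|_{Y_C}=a_C=\nu_1^{H,Q}(H/H)\,e_Q\,\Theta_Q(Q/Q).$$
As $\Theta'_Q$ is a map over $O_{\mathcal U'}(Q)$, $\Theta'_Q(Q/H)\,s=e_Q\,\Theta'_Q(Q/Q)=e_Q\,\Theta_Q(Q/Q)$. Hence
$$\Theta'_Q(Q/H)\,\Theta_H^{-1}\,\nu_1^{H,Q}(H/H)\cdot e_Q\,\Theta_Q(Q/Q)=e_Q\,\Theta_Q(Q/Q).$$
The factor in front is a scalar in $\mathrm{End}_{D(kC)}(\Sigma_Q(Q/H))=k$, and $e_Q\Theta_Q(Q/Q)\ne0$ by Lemma 2. So the scalar is $1$: $\Theta_H=\nu_1^{H,Q}(H/H)\,\Theta'_Q(Q/H)$ on homology. This is (2) for $1:H\to Q$. $\square$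

Together with Proposition 3 this proves **Theorem A**.

## 12. Uniqueness for general $G$ and the monoid of spheres

*Proof of Theorem B.* Let $X$ be a sphere with oriented dimension function $(n,\chi)$; by Proposition 3, $n$ is monotone and BS, so Section 10 applies.

**Step 1: the lines are forced.** Fix $\ell_X(1)\cong k$ and isomorphisms $\Theta_P:X|_P\to\Sigma_P$ inducing $\mathrm{id}_k$ at $P/1$ (Lemma 7 and scaling). Since $g$ acts on $\ell_X(1)$ by $\chi(g)$, (2) holds at $Q/1$, hence everywhere by Lemma 8. In particular (2) for $w:H\to H$ shows that $\Theta_H$ gives $\ell_X(H)\cong L_H$ as $kW_H$-modules. With the $\Sigma_P$ and $\nu_g$ fixed, $L_H$ depends only on $(n,\chi)$.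

**Step 2: building an isomorphism.** Let $X'$ be another sphere with the same data. We construct isomorphisms $X|_{\mathcal U}\cong X'|_{\mathcal U}$ stage by stage. Suppose $\theta:X|_{\mathcal U}\cong X'|_{\mathcal U}$ is given in a stage situation.

If $p\nmid|W|$, then $H$ is Sylow and $\mathcal U=\emptyset$. Over $\mathcal U'=[H]$ both complexes are isomorphic to $j_!(L_H[m])$ by Step 1.

If $p\mid|W|$, let $\psi:Y\to X(G/H)\cong L_H[m]$ and $\psi':Y'\to X'(G/H)\cong L_H[m]$ be the structure maps. By Lemma 11, $\mathrm{Hom}_{D(kW)}(Y,L_H[m])$ embeds in $A(S)$, which is one-dimensional by Lemma 9. The maps $\psi$ and $\psi'Y(\theta)$ have perfect cones (Lemma 1(b)). Hence they restrict to stable isos $Y_S\to L_H[m]$ over $kS$, hence are nonzero; so they are proportional. Lemma 1(c), with $L=L_H$, extends $\theta$ to an isomorphism over $\mathcal U'$.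

At the end $X\cong X'$ in the derived category. Both being perfect, they are homotopy equivalent.

**Step 3: the monoid.** Since $\mathbb F_T\otimes\mathbb F_{T'}=\mathbb F_{T\times T'}$, tensor products of perfect complexes are perfect. By Künneth, tensor products of spheres are spheres, dimension functions add and orientations multiply. So sending a sphere to its oriented dimension function is multiplicative, with values in $\{\text{monotone BS functions}\}\times\mathrm{Hom}(G,k^\times)$. It is surjective by Theorem A and injective on homotopy classes by Step 2. The pair $(0,1)$ is realized by Theorem A. For its sphere $U$ and any sphere $X$, $X\otimes U$ and $X$ have the same oriented dimension function, so they are homotopy equivalent, and $U$ is a unit up to homotopy. Hence the homotopy classes form a monoid and the map is an isomorphism of monoids. $\blacksquare$
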